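\title{Values of $a_1x_1^k+\cdots+a_nx_n^k$ at distinct elements of a finite set}

\begin{abstract}
Let $A$ be a set of $m\ge n$ elements of a field $F$, and let
$f=a_1x_1^k+\cdots+a_nx_n^k+g$ with $a_1,\dots,a_n\ne0$ and $\deg g<k$. We
prove a lower bound for the number of values that $f$ takes at $n$-tuples of
distinct elements of $A$. The bound is the minimum of an explicit integer
close to $n(m-n)/k+1$ and the characteristic of $F$, the latter lowered by one
for an explicit family of linear forms. It implies a conjecture of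
Z.~W.~Sun. The proof translates the question into non-membership of a power of
$\sum a_ix_i^k$ in the ideal generated by the elementary symmetric
polynomials, reduces it to $k=1$, and settles the linear case by combining the
Combinatorial Nullstellensatz with Taylor expansions of the Vandermonde
determinant.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F$ be a field and let $p=p(F)$ be the additive order of $1$ in $F$: the
characteristic of $F$ if it is a prime, and $p=\infty$ in characteristic $0$.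
Let $k$ and $n$ be positive integers and
\begin{equation}\label{eq:f}
f(x_1,\dots,x_n)=a_1x_1^k+\cdots+a_nx_n^k+g(x_1,\dots,x_n)\in F[x_1,\dots,x_n],
\end{equation}
where $a_1,\dots,a_n\in F^*=F\setminus\{0\}$ and $\deg g<k$. For a finite set
$A\subset F$ with $m=|A|\ge n$ put
\[
\operatorname{Val}(f,A)=\{f(x_1,\dots,x_n): x_1,\dots,x_n \text{ are distinct elements of } A\}.
\]
How small can this set be, in terms of $m$, $n$, $k$ and $p$?

Two constraints are visible at once. If $f$ and $A$ live in the prime field,
there are at most $p$ values. If $f=x_1+\cdots+x_n$ and $A=\{0,1,\dots,m-1\}$,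
the values are the images of the integers from $\binom n2$ to
$\binom n2+n(m-n)$, so there are at most $n(m-n)+1$ of them. For $k\ge2$ the
map $x\mapsto x^k$ can be $k$-to-one, and one can hope to choose $A$ so that
the $k$-th powers of its elements are $1$ ($k$ times), $2$ ($k$ times), and so
on. This compresses the range of $x_1^k+\cdots+x_n^k$ by a factor of about
$k$. The natural guess is therefore a lower bound of the form
$\min\{p,\,n(m-n)/k+1\}$, up to rounding.

For $n\le k$, Sun \cite{Sun08} proved the following. If $A_1,\dots,A_n$ are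
finite subsets of $F$ with $|A_i|\ge i$ for $i=1,\dots,n$, then
\begin{equation}\label{eq:known}
|\{f(x_1,\dots,x_n): x_i\in A_i,\ x_i\ne x_j \text{ if } i\ne j\}|
\ge\min\Big\{p,\ \sum_{i=1}^n\Big\lfloor\frac{|A_i|-i}{k}\Big\rfloor+1\Big\}.
\end{equation}
For $n>k$ and a single set $A$, he conjectured in \cite{Talk} the statement of
our first theorem. For real $x$ let $\{x\}=x-\lfloor x\rfloor$, and for a
statement $P$ let $[P]$ be $1$ if $P$ holds and $0$ otherwise.

\begin{theorem}[Sun's conjecture]\label{thm:conj}
Let $f$ be as in \eqref{eq:f} and let $A\subset F$ be finite with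
$|A|\ge n>k$ and $p\ne n+1$. Then
\[
|\operatorname{Val}(f,A)|\ge\min\Big\{p-\delta,\ \frac{n(|A|-n)}{k}
-k\Big\{\frac nk\Big\}\Big\{\frac{|A|-n}{k}\Big\}+1\Big\},
\]
where $\delta=[\,n=2\text{ and }a_1+a_2=0\,]$.
\end{theorem}

We deduce Theorem~\ref{thm:conj} from a sharper statement, which needs two
definitions. For $0\le\rho<k$ let $n_\rho$ and $m_\rho$ be the numbers of
integers $j\equiv\rho\pmod k$ with $0\le j<n$ and $0\le j<m$, respectively,
and put
\[
T=\sum_{\rho=0}^{k-1}n_\rho(m_\rho-n_\rho).
\]
For $k=1$ this is $n(m-n)$; in general it is a sum of $k$ terms of that shape,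
one for each residue class. For instance, if $k=2$, $n=3$, $m=5$, the classes
are $\{0,2,4\}$ and $\{1,3\}$, and $T=2\cdot1+1\cdot1=3$.

In a multiset, $c^{[j]}$ stands for $j$ copies of $c$, and $\sqcup$ denotes
the union in which multiplicities add.

\begin{definition}\label{def:exc}
A multiset of $m\ge3$ elements of $F$ is \emph{exceptional} if $p$ is an odd
prime, $m\le p$, and the multiset has the form $\{c+b,\ c-b,\ c^{[m-2]}\}$
with $b\ne0$.
\end{definition}

\begin{theorem}\label{thm:main}
Let $n,k\ge1$, let $f$ be as in \eqref{eq:f}, and let $A\subset F$ with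
$|A|=m\ge n$. Then
\begin{equation}\label{eq:main}
|\operatorname{Val}(f,A)|\ge\min\{p-\varepsilon,\ T+1\},
\end{equation}
where $\varepsilon=1$ if $k=1$ and $\{a_1,\dots,a_n,0^{[m-n]}\}$ is
exceptional, and $\varepsilon=0$ otherwise. Moreover:
\begin{itemize}
\item[(i)] If $F$ is algebraically closed and either $p=\infty$, or $p\nmid k$
and $\lceil m/k\rceil\le p-1$, then for $f=\sum x_i^k$ some $A$ with $|A|=m$
gives $|\operatorname{Val}(f,A)|=\min\{p,T+1\}$.
\item[(ii)] If $\varepsilon=1$, then
$|\operatorname{Val}(\sum a_ix_i,A)|\le p-1$ for every $m$-subset $A$ of the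
prime field.
\end{itemize}
\end{theorem}

Section~\ref{sec:T} treats the elementary part: the formula for $T$,
statements (i) and (ii), and the deduction of Theorem~\ref{thm:conj}. The rest
of the paper proves \eqref{eq:main}. In Section~\ref{sec:ideal} the set $A$
and the polynomial $g$ disappear: it suffices to show that a power of
$\sum a_ix_i^k$ lies outside the ideal $I_m$ generated by the elementary
symmetric polynomials in $m$ variables. Section~\ref{sec:good} reduces this to
powers of linear forms, that is, to a statement about multisets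
(Theorem~\ref{thm:core}). In characteristic $0$ that statement follows from a
single identity (Corollary~\ref{cor:N}). In odd characteristic the work lies
in reaching the exponent $p-1$; Sections~\ref{sec:few} and \ref{sec:many} do
this by two different methods, according to the number of values of odd
multiplicity. Sections~\ref{sec:core} and \ref{sec:final} assemble the pieces.

Throughout, ``$t\le p-1$'' is no condition if $p=\infty$. Integers are mapped
to $F$ without comment; $t!$ is invertible in $F$ whenever $0\le t\le p-1$.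

\section{The number $T$ and the extremal examples}\label{sec:T}

Write $n=kq+r$ and $m-n=kq'+r'$ with $0\le r,r'<k$.

\begin{lemma}\label{lem:T}
We have
\begin{align}
T&=nq'+qr'+\max(0,r+r'-k)\label{eq:T1}\\
&=\frac{n(m-n)}{k}-k\Big\{\frac nk\Big\}\Big\{\frac{m-n}k\Big\}+\max(0,r+r'-k)\label{eq:T2}\\
&=\sum_{j=0}^{n-1}\Big(\Big\lfloor\frac{m-n+j}{k}\Big\rfloor-\Big\lfloor\frac jk\Big\rfloor\Big).\label{eq:T3}
\end{align}
\end{lemma}

\begin{proof}
We have $n_\rho=q+[\rho<r]$. The number $m_\rho-n_\rho$ counts the integers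
$j\equiv\rho$ with $n\le j<m$; it equals $q'+1$ if $\rho$ is one of the $r'$
residues $r,r+1,\dots,r+r'-1$ modulo $k$, and $q'$ otherwise. Among these $r'$
residues, those smaller than $r$ are the ones that wrap around, namely
$0\le\rho<r+r'-k$. Hence $T=nq'+qr'+\max(0,r+r'-k)$. Next,
$n(m-n)/k=nq'+qr'+rr'/k$ and $k\{n/k\}\{(m-n)/k\}=rr'/k$, which gives
\eqref{eq:T2}. Finally, the $j$-th term of \eqref{eq:T3} is $q'+1$ if the
residue of $j$ is at least $k-r'$, and $q'$ otherwise. Among $0,\dots,n-1$
there are $qr'+\max(0,r-(k-r'))$ integers with such a residue, so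
\eqref{eq:T3} equals \eqref{eq:T1}.
\end{proof}

For $n\le k$ all terms $\lfloor j/k\rfloor$ in \eqref{eq:T3} vanish and
$T=\sum_{i=1}^n\lfloor(m-i)/k\rfloor$, the sum in \eqref{eq:known} for
$A_1=\dots=A_n=A$. By \eqref{eq:T2}, $T+1$ exceeds the second term in
Theorem~\ref{thm:conj} exactly when $r+r'>k$.

\begin{proof}[Proof of (i), given \eqref{eq:main}]
The elements $1,2,\dots,\lceil m/k\rceil$ are distinct and nonzero in $F$, and
each has $k$ distinct $k$-th roots because $F$ is algebraically closed and
$k\ne0$ in $F$. So there are distinct $z_0,\dots,z_{m-1}\in F$ with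
$z_j^k=\lfloor j/k\rfloor+1$. Let $A=\{z_0,\dots,z_{m-1}\}$. The values of
$f=\sum x_i^k$ are the images of the integers $\sum_{j\in J}(\lfloor j/k\rfloor+1)$
with $|J|=n$. The smallest of these integers comes from $J=\{0,\dots,n-1\}$,
the largest from $J=\{m-n,\dots,m-1\}$, and their difference is
\eqref{eq:T3}. So $|\operatorname{Val}(f,A)|\le\min\{p,T+1\}$. An exceptional
multiset has three distinct values and $\{1^{[n]},0^{[m-n]}\}$ has at most
two, so $\varepsilon=0$ and \eqref{eq:main} gives equality.
\end{proof}

\begin{proof}[Proof of (ii)]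
Let $A$ be an $m$-subset of $\mathbb F_p$ with sum $s_A$, and let
$\{a_1,\dots,a_n,0^{[m-n]}\}=\{c+b,c-b,c^{[m-2]}\}$. Extend distinct
$x_1,\dots,x_n\in A$ to an ordering $x_1,\dots,x_m$ of $A$ and put $a_i=0$ for
$i>n$. Then $\sum_{i\le m} a_ix_i=cs_A+b(x'-x'')$ for two distinct elements
$x',x''$ of $A$. All values lie in $cs_A+b\,\mathbb F_p^*$, a set of $p-1$
elements.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}, given \eqref{eq:main}]
By \eqref{eq:T2}, $T+1$ is at least the second term in the minimum, so only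
the case $\varepsilon=1$ needs an argument. Then $k=1$, and the second term is
$T+1=n(m-n)+1$. If $m=n$, the required bound is at most $1$. Let $m>n$, so
that $0$ occurs, with multiplicity $m-n$, in the exceptional multiset
$\{c+b,c-b,c^{[m-2]}\}$; its three values are distinct because $p$ is odd.

If $c=0$, then $m-n=m-2$, so $n=2$, $a_1+a_2=b-b=0$ and $\delta=1$; the bound
$\min\{p-1,T+1\}$ is the required one. If $c\ne0$, then $0$ is one of
$c\pm b$ and has multiplicity $1$, so $m=n+1\le p$. As $p\ne n+1$, we get
$p-1\ge n+1=T+1$, and \eqref{eq:main} gives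
$|\operatorname{Val}(f,A)|\ge T+1$.
\end{proof}

\begin{remark}\label{rem:hyp}
The two shapes of an exceptional multiset containing $0$ account for the two
special features of Theorem~\ref{thm:conj}, and both are needed. Let
$F=A=\mathbb F_p$ with $p\ge5$ and $k=1$. For $n=2$ the form $x_1-x_2$ omits
$0$, while $T+1=2p-3\ge p$; so $\delta$ cannot be dropped. For $n=p-1$ and
$f=2x_1+x_2+\cdots+x_n$, the value of $f$ is $x_1-x'$, where $x'$ is the
element of $\mathbb F_p$ not used; it is never $0$, while $\delta=0$ and
$T+1=p$; so the hypothesis $p\ne n+1$ cannot be dropped. That hypothesis is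
used only for $k=1$, and the hypothesis $n>k$ is not used at all.
\end{remark}

\section{From value sets to an ideal}\label{sec:ideal}

Every $n$-tuple of distinct elements of $A$ extends to an ordering
$(x_1,\dots,x_m)$ of $A$. So $\operatorname{Val}(f,A)$ is the set of values of
$f$, viewed in $F[x]=F[x_1,\dots,x_m]$, on the $m!$ orderings of $A$. If there
are few values, a polynomial in $f$ of low degree vanishes at all orderings.
Its \emph{top form}, the homogeneous component of highest degree, is a power
of $\sum a_ix_i^k$ and does not involve $g$. We therefore ask which forms are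
top forms of polynomials vanishing at all orderings of $A$. The answer does
not depend on $A$.

Let $e_r$ be the $r$-th elementary symmetric polynomial in $x_1,\dots,x_m$,
and let
\[
I_m=(e_1,\dots,e_m),\qquad B_m=(x_1^m,\dots,x_m^m).
\]
A polynomial lies outside $B_m$ if and only if it contains a monomial all of
whose exponents are at most $m-1$. The Vandermonde determinant is
\[
V_m=\prod_{i<j}(x_j-x_i)=\sum_\sigma\operatorname{sgn}(\sigma)\prod_{i=1}^m x_i^{\sigma(i)},
\]
where $\sigma$ runs over the bijections $\{1,\dots,m\}\to\{0,\dots,m-1\}$ and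
$\operatorname{sgn}(\sigma)$ is the sign of the permutation
$i\mapsto\sigma(i)+1$. Part (a) of the next lemma turns non-membership in
$I_m$ into the non-vanishing of a single coefficient.

\begin{lemma}\label{lem:ideal}
\begin{itemize}
\item[(a)] $\dim F[x]/I_m=m!$, and a polynomial $G$ lies in $I_m$ if and only
if $GV_m\in B_m$.
\item[(b)] If $G\ne0$ vanishes at all orderings of an $m$-set $A\subset F$,
then its top form lies in $I_m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $I^*=\{G:GV_m\in B_m\}$, a homogeneous ideal.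

\emph{The inclusion $I_m\subset I^*$.} For $1\le r\le m$,
\[
e_rV_m=\sum_S\sum_\sigma\operatorname{sgn}(\sigma)\prod_i x_i^{\sigma(i)+[\sigma(i)\in S]},
\]
with $S$ running over the $r$-subsets of $\{0,\dots,m-1\}$. The inner sum is
the determinant of the matrix with entries $x_i^{j+[j\in S]}$. If $j\in S$ and
$j+1\notin S$ for some $j<m-1$, the columns $j$ and $j+1$ coincide and the
determinant is $0$. Only $S=\{m-r,\dots,m-1\}$ survives, and each of its
monomials contains an exponent $m$.

\emph{A triangular subideal.} Let $h_s$ denote the sum of all monomials of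
degree $s$ in the indicated variables, so that
$\sum_sh_s(x_1,\dots,x_i)z^s=\prod_{j\le i}(1-x_jz)^{-1}$. Modulo $I_m$ we
have $\prod_{j\le m}(1-x_jz)\equiv1$, hence
$\sum_sh_s(x_1,\dots,x_i)z^s\equiv\prod_{j>i}(1-x_jz)$. The right side has
degree at most $m-i$ in $z$, so $h^{(i)}:=h_{m-i+1}(x_1,\dots,x_i)\in I_m$.
Let $I'=(h^{(1)},\dots,h^{(m)})\subset I_m$ and
$R_i=F[x_1,\dots,x_i]/(h^{(1)},\dots,h^{(i)})=R_{i-1}[x_i]/(h^{(i)})$. Since
$h^{(i)}$ is monic in $x_i$ of degree $m-i+1$, the ring $R_i$ is free over
$R_{i-1}$ with basis $1,x_i,\dots,x_i^{m-i}$. So $R_m=F[x]/I'$ has the basis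
$\{x_1^{c_1}\cdots x_m^{c_m}:0\le c_i\le m-i\}$ and dimension $m!$. The
monomial $x^\top=x_1^{m-1}x_2^{m-2}\cdots x_{m-1}$ is the only basis element
of degree $\binom m2$.

\emph{Every nonzero element of $R_m$ can be multiplied up to $x^\top$.} Let
$\lambda_i:R_i\to R_{i-1}$ be the $R_{i-1}$-linear map that takes the
coefficient of $x_i^{m-i}$. If $b=\sum_{j\le d}b_jx_i^j\in R_i$ with
$b_d\ne0$ and $d\le m-i$, then $\lambda_i(x_i^{m-i-d}b)=b_d\ne0$. Apply this
for $i=m,m-1,\dots,1$ in turn; by linearity of $\lambda_i$ over $R_{i-1}$, the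
later factors pass through the earlier maps. Thus for each $0\ne G\in R_m$
there is a monomial $x^s$ with $\lambda_1\circ\cdots\circ\lambda_m(x^sG)\ne0$,
and this composite is the coefficient of $x^\top$ in the basis above.

\emph{The inclusion $I^*\subset I'$.} Otherwise there is a homogeneous
$G\in I^*\setminus I'$. Choose $x^s$ as above. Since $I'$ is homogeneous, the
expansion of $x^sG$ in the basis involves only monomials of one degree, which
must be $\binom m2$. So $x^sG\equiv\gamma x^\top\pmod{I'}$ with
$\gamma\in F^*$, and $x^\top\in I^*$ because $I'\subset I_m\subset I^*$. But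
the coefficient of $\prod x_i^{m-1}$ in $x^\top V_m$ comes from
$\sigma(i)=i-1$ alone and equals $1$, so $x^\top V_m\notin B_m$. This
contradiction shows $I^*=I'=I_m$.

(b) Let $J$ be the ideal of polynomials vanishing at the $m!$ orderings. By
interpolation, $\dim F[x]/J=m!$. Let $\operatorname{in}(J)$ be the span of the
top forms of the nonzero elements of $J$; it is a homogeneous ideal, and its
degree-$d$ part is isomorphic to $J_{\le d}/J_{\le d-1}$, where the subscript
bounds the degree. Hence the degree-$d$ part of $F[x]/\operatorname{in}(J)$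
has dimension $\dim F[x]_{\le d}/J_{\le d}-\dim F[x]_{\le d-1}/J_{\le d-1}$,
and summing over $d$ gives $\dim F[x]/\operatorname{in}(J)=m!$. Each $e_r$ is
constant on the orderings, so $e_r$ minus that constant lies in $J$ and
$I_m\subset\operatorname{in}(J)$. Both ideals have codimension $m!$, so they
are equal.
\end{proof}

\begin{lemma}\label{lem:values}
If $(\sum_{i\le n}a_ix_i^k)^t\notin I_m$, then
$|\operatorname{Val}(f,A)|\ge t+1$.
\end{lemma}

\begin{proof}
Suppose that $\operatorname{Val}(f,A)$ has $N_0\le t$ elements. Then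
$f^{\,t-N_0}\prod_{s\in\operatorname{Val}(f,A)}(f-s)$ vanishes at all
orderings of $A$, and since $\deg g<k$ its top form is $(\sum a_ix_i^k)^t$.
This contradicts Lemma~\ref{lem:ideal}(b).
\end{proof}

\section{Good exponents and the reduction to linear forms}\label{sec:good}

For a multiset $\mathbf a=\{a_1,\dots,a_m\}$ in $F$, zeros allowed, put
$L_{\mathbf a}=\sum a_ix_i$. Since $I_m$ is symmetric, the following notion
does not depend on the numbering.

\begin{definition}
An integer $t\ge0$ is \emph{good} for $\mathbf a$ if $t\le p-1$ and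
$L_{\mathbf a}^t\notin I_m$. For the empty multiset only $0$ is good.
\end{definition}

By Lemma~\ref{lem:values}, exponents beyond $p-1$ are not needed for
\eqref{eq:main}; the restriction $t\le p-1$ keeps all multinomial coefficients
below invertible. A multiset is \emph{constant} if all its elements are equal.

\begin{lemma}\label{lem:good}
\begin{itemize}
\item[(a)] Goodness is invariant under adding a constant to all elements and
under multiplying all elements by a nonzero constant. If $t$ is good, so is
every $t'$ with $0\le t'\le t$. The exponent $0$ is always good, and $1$ is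
good if $\mathbf a$ is nonconstant.
\item[(b)] (Superadditivity.) If $t$ is good for $\mathbf a$, $t'$ is good for
$\mathbf a'$, and $t+t'\le p-1$, then $t+t'$ is good for
$\mathbf a\sqcup\mathbf a'$. In particular, an exponent that is good for a
sub-multiset is good for the whole multiset.
\item[(c)] Let $\mathbf a=\{a_1,\dots,a_v,0^{[u]}\}$ and $m=u+v$. If
$t\le p-1$ and $(\sum_{i\le v}a_ix_i)^t\,V_v$ contains a monomial with all
exponents at most $m-1$, then $t$ is good for $\mathbf a$.
\end{itemize}
\end{lemma}

\begin{proof}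
(a) Adding $c$ changes $L_{\mathbf a}$ by $ce_1\in I_m$, and scaling
multiplies $L_{\mathbf a}^t$ by a unit. If $L_{\mathbf a}^{t'}\in I_m$, all
higher powers lie in $I_m$. Finally $1\notin I_m$, and the degree-one part of
$I_m$ is $Fe_1$, which contains $L_{\mathbf a}$ only for constant $\mathbf a$.

(b) Let $x'$ and $x''$ be the variables belonging to $\mathbf a$ and
$\mathbf a'$, of sizes $m$ and $m'$. In
$e_r(x',x'')=\sum_ie_i(x')e_{r-i}(x'')$ with $r\ge1$, each term has $i\ge1$ or
$r-i\ge1$. So there is a ring map
$F[x',x'']/I_{m+m'}\to F[x']/I_m\otimes_FF[x'']/I_{m'}$. The target is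
bigraded, and the part of bidegree $(t,t')$ of the image of
$L_{\mathbf a\sqcup\mathbf a'}^{t+t'}$ is
$\binom{t+t'}tL_{\mathbf a}^t\otimes L_{\mathbf a'}^{t'}$, which is nonzero
because $t+t'\le p-1$. The last statement is the case $t'=0$.

(c) View $V_m$ as a polynomial in $x_{v+1},\dots,x_m$. The coefficient of
$x_{v+1}^vx_{v+2}^{v+1}\cdots x_m^{m-1}$ is $V_v(x_1,\dots,x_v)$, and
$L_{\mathbf a}$ does not involve these variables. So
$L_{\mathbf a}^tV_m\notin B_m$, and Lemma~\ref{lem:ideal}(a) applies.
\end{proof}

The smallest interesting case already shows the method and the source of the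
exception.

\begin{example}\label{ex:two}
Let $\mathbf a=\{0^{[u]},a_1,a_2\}$ with $a_1,a_2\ne0$, $u\ge1$ and
$m=u+2\le p$. Let $0\le t\le\min(2u,p-1)$. For integers
$0\le e_1,e_2\le m-1$ with $e_1+e_2=t+1$, the coefficient of
$x_1^{e_1}x_2^{e_2}$ in $(a_1x_1+a_2x_2)^t(x_2-x_1)$ is
\[
\binom t{e_1}a_1^{e_1}a_2^{e_2-1}-\binom t{e_1-1}a_1^{e_1-1}a_2^{e_2}
=t!\,\frac{a_1^{e_1}a_2^{e_2}}{e_1!\,e_2!}
\Big(\frac{t+1}{a_2}-e_1\,\frac{a_1+a_2}{a_1a_2}\Big).
\]
The factor in front is nonzero since $t,e_1,e_2\le p-1$. If $a_1+a_2\ne0$, the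
bracket is a nonconstant linear function of $e_1$. Because
$1\le t+1\le 2m-3$, at least two consecutive values of $e_1$ are admissible,
and at one of them the bracket is nonzero. By Lemma~\ref{lem:good}(c), $t$ is
good. If $a_1+a_2=0$, the bracket is the constant $(t+1)/a_2$, and $t$ is good
provided $t\le p-2$. With Lemma~\ref{lem:values}, this proves \eqref{eq:main}
for $k=1$, $n=2$ and $3\le m\le p$, where $T=2u$.
\end{example}

For $k\ge2$, multiplication by $x_i^k$ does not change the residue of an
exponent modulo $k$. The exponents $0,\dots,m-1$ in $V_m$ fall into classes of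
sizes $m_\rho$, and a coefficient of $(\sum a_ix_i^k)^tV_m$ factors into one
linear problem for each class. This is where the shape of $T$ comes from.

\begin{lemma}[Reduction to $k=1$]\label{lem:red}
Split $\{a_1,\dots,a_n\}$ into parts of sizes $n_0,\dots,n_{k-1}$, and let
$\mathbf a_\rho$ consist of the $\rho$-th part and $m_\rho-n_\rho$ zeros. If
$t_\rho$ is good for $\mathbf a_\rho$ for every $\rho$ and
$t=\sum t_\rho\le p-1$, then $(\sum_{i\le n} a_ix_i^k)^t\notin I_m$.
\end{lemma}

\begin{proof}
Put $a_i=0$ for $n<i\le m$ and split $\{1,\dots,m\}$ into sets $C_\rho$ with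
$|C_\rho|=m_\rho$ and $\mathbf a_\rho=\{a_i:i\in C_\rho\}$; classes with
$m_\rho=0$ are ignored. By Lemma~\ref{lem:ideal}(a), the polynomial
$L_{\mathbf a_\rho}^{t_\rho}V_{m_\rho}$ in the variables $x_i$, $i\in C_\rho$,
has a nonzero coefficient $\gamma_\rho$ at a monomial with exponents
$E_i\le m_\rho-1$; note that $\sum_{i\in C_\rho}E_i=t_\rho+\binom{m_\rho}2$.
Consider the monomial $\prod_\rho\prod_{i\in C_\rho}x_i^{kE_i+\rho}$. Its
exponents are at most $k(m_\rho-1)+\rho$, the largest element of the class of
$\rho$ in $\{0,\dots,m-1\}$.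

A contribution to its coefficient in $(\sum a_ix_i^k)^tV_m$ comes from a
bijection $\sigma$ and integers $\theta_i\ge0$ with
$k\theta_i+\sigma(i)=kE_i+\rho$ for $i\in C_\rho$. Then $\sigma$ maps $C_\rho$
into the class of $\rho$, and onto it because both sets have $m_\rho$
elements. Write $\sigma(i)=k\sigma_\rho(i)+\rho$ with a bijection
$\sigma_\rho:C_\rho\to\{0,\dots,m_\rho-1\}$. Then
$\theta_i=E_i-\sigma_\rho(i)$ and $\sum_{i\in C_\rho}\theta_i=t_\rho$.
Moreover $\operatorname{sgn}\sigma=\epsilon\prod_\rho\operatorname{sgn}\sigma_\rho$,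
where $\epsilon$ is the sign of the bijection for which all $\sigma_\rho$ are
increasing. Since
\[
\frac{t!}{\prod_i\theta_i!}=\frac{t!}{\prod_\rho t_\rho!}\,
\prod_\rho\frac{t_\rho!}{\prod_{i\in C_\rho}\theta_i!},
\]
the sum over $\sigma$ factors, and the coefficient equals
$\epsilon\,t!\prod_\rho\gamma_\rho/t_\rho!\ne0$. Now apply
Lemma~\ref{lem:ideal}(a).
\end{proof}

To reach $t=T$ we want $n_\rho(m_\rho-n_\rho)$ to be good for
$\mathbf a_\rho$; here $m_\rho-n_\rho$ is the multiplicity of $0$. Since
goodness is invariant under translation, the value $0$ plays no special role.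
For a multiset $\mathbf a$ of size $m$ with largest multiplicity $u$ put
\[
K(\mathbf a)=u(m-u).
\]
If $\nu$ is the multiplicity of another value, then $\nu\le u$ and
$u+\nu\le m$, so $u(m-u)-\nu(m-\nu)=(u-\nu)(m-u-\nu)\ge0$. Thus
\begin{equation}\label{eq:K}
K(\mathbf a)\ge\nu(m-\nu)\quad\text{for the multiplicity $\nu$ of every value of }\mathbf a .
\end{equation}

\begin{theorem}[Linear case]\label{thm:core}
Let $p$ be an odd prime and $\mathbf a$ a nonconstant multiset in $F$.
\begin{itemize}
\item[(A)] All $t\le\min(K(\mathbf a),p-2)$ are good for $\mathbf a$.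
\item[(B)] If $K(\mathbf a)\ge p-1$ and $\mathbf a$ is not exceptional, then
$p-1$ is good for $\mathbf a$.
\end{itemize}
\end{theorem}

For constant multisets $K=0$, so (A) holds trivially.

\begin{remark}
Both limits are real. If $\mathbf a$ is exceptional, then
$L_{\mathbf a}\equiv b(x_1-x_2)\pmod{I_m}$, and $(x_1-x_2)^{p-1}-1$ vanishes
at all orderings of an $m$-subset of $\mathbb F_p$; by
Lemma~\ref{lem:ideal}(b), $p-1$ is not good. If
$\mathbf a=\{0^{[u]},1^{[v]}\}$ with $u+v\le p$, then $L_{\mathbf a}$ takes at
most $uv+1$ values at the orderings of $\{0,\dots,u+v-1\}$; by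
Lemma~\ref{lem:values}, $uv+1$ is not good.
\end{remark}

\section{Taylor coefficients of the Vandermonde determinant}\label{sec:taylor}

Lemma~\ref{lem:good}(c) looks at an arbitrary monomial of $L^tV$ inside the
box. Equivalently, one may multiply by a monomial and look at the corner
$\prod x_i^{l-1}$ of the box. In this form the coefficients turn out to be
Taylor coefficients of the Vandermonde determinant at the point
$(a_1,\dots,a_l)$. For a multiset $S$ let $N(S)$ be the number of pairs of
elements of $S$ with different values. If $S$ is nonconstant, these pairs form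
a connected graph on the elements of $S$, so
\begin{equation}\label{eq:Nsize}
N(S)\ge|S|-1 .
\end{equation}

\begin{lemma}\label{lem:taylor}
Let $S=\{a_1,\dots,a_l\}$ with $l\le p$, let $0\le t\le p-1$, and let
\[
G(\eta)=\prod_{i<j,\ a_i\ne a_j}(a_j-a_i+\eta_j-\eta_i)\in F[\eta_1,\dots,\eta_l].
\]
If the homogeneous component $G_\kappa$ of degree $\kappa=N(S)-t$ is nonzero,
then $t$ is good for $S$.
\end{lemma}

\begin{proof}
We have $V_l(a+\eta)=G(\eta)\prod_{i<j,\,a_i=a_j}(\eta_j-\eta_i)$, and the
last product is nonzero and homogeneous of degree $\binom l2-N(S)$. So the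
component of $V_l(a+\eta)$ of degree $\binom l2-t$ is nonzero; let
$\eta^\beta$ be a monomial in it. Expanding each $(a_i+\eta_i)^{\theta(i)}$,
we find that its coefficient is
\[
c_\beta=\sum_\theta\operatorname{sgn}(\theta)\prod_i\binom{\theta(i)}{\beta_i}a_i^{\theta(i)-\beta_i}\ne0,
\]
with $\theta$ running over the bijections
$\{1,\dots,l\}\to\{0,\dots,l-1\}$. In particular $\beta_i\le l-1\le p-1$.

The coefficient of $\prod x_i^{l-1}$ in $x^\beta L_S^tV_l$ is
$\sum_\sigma\operatorname{sgn}(\sigma)\,t!\prod a_i^{\gamma_i}/\gamma_i!$,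
summed over the $\sigma$ for which all $\gamma_i=l-1-\sigma(i)-\beta_i$ are
nonnegative; note that $\sum\gamma_i=t$. Put $\theta(i)=l-1-\sigma(i)$. Then
$\gamma_i=\theta(i)-\beta_i$,
$1/\gamma_i!=\beta_i!\binom{\theta(i)}{\beta_i}/\theta(i)!$,
$\prod_i\theta(i)!=\prod_{j<l}j!$, and
$\operatorname{sgn}\sigma=(-1)^{\binom l2}\operatorname{sgn}\theta$. So the
coefficient is
\[
\pm\frac{t!\,\prod_i\beta_i!}{\prod_{j<l}j!}\;c_\beta\ne0 ;
\]
here $l\le p$ makes the factorials $j!$ and $\beta_i!$ invertible. Thus
$x^\beta L_S^tV_l\notin B_l$, hence $L_S^tV_l\notin B_l$ and $L_S^t\notin I_l$.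
\end{proof}

\begin{corollary}\label{cor:N}
If $N(S)\le p-1$, then $N(S)$ is good for $S$. In characteristic $0$ this
always applies.
\end{corollary}

\begin{proof}
For constant $S$ we have $N(S)=0$. Otherwise $|S|\le p$ by \eqref{eq:Nsize},
and $G_0=\prod(a_j-a_i)\ne0$.
\end{proof}

Since $N(S)\ge K(S)$, the corollary contains the analogue of
Theorem~\ref{thm:core} in characteristic $0$, and Theorem~\ref{thm:core}
itself when $N(\mathbf a)\le p-1$. When $N(\mathbf a)\ge p$ it gives nothing
for $\mathbf a$, and we need components $G_\kappa$ of positive degree. Values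
of multiplicity one give access to them. Recall that the \emph{Hasse
derivatives} $Q_j$ of $Q\in F[z]$ are defined by
$Q(z+\eta)=\sum_jQ_j(z)\eta^j$; if $Q$ is monic of degree $l$, then $Q_j$ has
degree at most $l-j$, with coefficient $\binom lj$ at $z^{l-j}$.

\begin{lemma}\label{lem:single}
Let $|S|=l\le p-1$, and let $X$ be a nonempty set of values that have
multiplicity exactly one in $S$. Then every $t$ with $0\le t\le p-1$ and
\[
N(S)-l+1\le t\le N(S)-l+|X|
\]
is good for $S$.
\end{lemma}

\begin{proof}
Here $\kappa=N(S)-t$ satisfies $l-|X|\le\kappa\le l-1$. Suppose $G_\kappa=0$,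
and let $Q(z)=\prod_j(z-a_j)$. For $a_i\in X$ set $\eta_j=0$ for all $j\ne i$.
The factors of $G$ without $\eta_i$ become nonzero constants, and since $a_i$
differs from all other elements, the remaining factors have product
$\pm\prod_{j\ne i}(a_i-a_j+\eta_i)=\pm Q(a_i+\eta_i)/\eta_i$. The coefficient
of $\eta_i^\kappa$ vanishes, that is, $Q_{\kappa+1}(a_i)=0$. So
$Q_{\kappa+1}$ has $|X|$ distinct roots. But $\binom l{\kappa+1}\ne0$ in $F$
because $l\le p-1$, so $Q_{\kappa+1}$ is nonzero of degree
$l-\kappa-1\le|X|-1$, a contradiction. Lemma~\ref{lem:taylor} applies.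
\end{proof}

\begin{corollary}\label{cor:distinct}
\begin{itemize}
\item[(a)] If $S$ consists of $l\le p-1$ distinct elements, all
$t\le\min(p-1,\binom l2)$ are good for $S$.
\item[(b)] If $X$ is a set of $x\ge1$ nonzero values, $w\ge0$ and
$w+x\le p-1$, then all $t\le\min(p-1,\,w(x-1)+\binom x2)$ are good for
$\{0^{[w]}\}\sqcup X$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) For $t\ge1$ take $l'\le l$ minimal with $\binom{l'}2\ge t$. Then
$t\ge\binom{l'-1}2+1=\binom{l'}2-l'+2$. Apply Lemma~\ref{lem:single} to $l'$
of the elements, all of which have multiplicity one.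

(b) Part (a) for $X$ covers $t\le\binom x2$. For $1\le w'\le w$ the multiset
$\{0^{[w']}\}\sqcup X$ has $N=w'x+\binom x2$ and size $w'+x$, so
Lemma~\ref{lem:single} covers the interval from $(w'-1)(x-1)+\binom x2$ to
$w'(x-1)+\binom x2$. Each interval begins where the previous one ends.
\end{proof}

This proof shows a pattern that recurs below. By Lemma~\ref{lem:good}(a) only
the largest exponent, say $\min(K(\mathbf a),p-1)$, has to be proved good. But
each tool produces good exponents only in a window determined by a
sub-multiset $S$, and only those that are at most $p-1$; a window that starts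
above $p-1$ is useless. Since $p-1$ may fall anywhere, we cover the whole
interval $[0,K(\mathbf a)]$ by windows. Superadditivity lengthens each window
by what the elements outside $S$ contribute.

\begin{lemma}[Windows]\label{lem:window}
Let $S\sqcup R$ be a sub-multiset of $\mathbf a$ with $S$ nonconstant, and let
$\gamma\ge0$ be such that all $t\le\min(\gamma,p-2)$ are good for $R$. Then
every $t\le p-1$ in one of the following intervals is good for $\mathbf a$:
\begin{itemize}
\item[(a)] $[N(S),\,N(S)+\gamma]$;
\item[(b)] $[N(S)-|S|+1,\ N(S)-|S|+|X|+\gamma]$, provided $|S|\le p-1$ and $X$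
is a nonempty set of values of multiplicity one in $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $1\le N(S)\le t\le p-1$. So $N(S)$ is good for $S$ by
Corollary~\ref{cor:N}, and $t-N(S)\le\min(\gamma,p-2)$ is good for $R$.

(b) Let $\Phi=N(S)-|S|+|X|$; by \eqref{eq:Nsize} the interval contains no
negative number. If $t\le\Phi$, then $t$ is good for $S$ by
Lemma~\ref{lem:single}. If $t>\Phi$, then $t_1=\max(\Phi,1)\le t$ is good for
$S$, by Lemma~\ref{lem:single} or Lemma~\ref{lem:good}(a), and
$t-t_1\le\min(\gamma,p-2)$ is good for $R$. In all cases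
Lemma~\ref{lem:good}(b) concludes.
\end{proof}

The bound $p-2$ for $R$ matches part (A) of Theorem~\ref{thm:core}, which will
be the induction hypothesis; it holds whether or not $R$ is exceptional.

\section{Few values of odd multiplicity}\label{sec:few}

Windows are long when there are many distinct values. For the opposite
situation we generalize Example~\ref{ex:two}. There a nonconstant linear
function was nonzero at one of two points; the corresponding tool in several
variables is the following.

\begin{theorem}[Combinatorial Nullstellensatz, {\cite[Thm.~1.2]{Alon}}]\label{thm:CN}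
If $P\in F[y_1,\dots,y_h]$ has degree $\sum d_s$, the coefficient of
$\prod y_s^{d_s}$ in $P$ is nonzero, and $S_s\subset F$ with $|S_s|\ge d_s+1$,
then $P$ does not vanish identically on $S_1\times\cdots\times S_h$.
\end{theorem}

\begin{proposition}\label{prop:few}
Let $p$ be odd and $\mathbf a=\{0^{[u]},a_1,\dots,a_v\}$ with all $a_i\ne0$,
$v\ge1$, $m=u+v\le p$, where $u\ge2$ is the largest multiplicity. Let $\omega$
be the number of nonzero values of odd multiplicity, and suppose
$\omega\le u$. Then all $t\le\min(uv,p-1)$ are good for $\mathbf a$, except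
that for $v=2$ and $a_1+a_2=0$ we claim this only for $t\le\min(2u,p-2)$.
\end{proposition}

\begin{proof}
The case $v=2$, $a_1+a_2=0$ is part of Example~\ref{ex:two}; we exclude it
from now on. Fix $t$ with $0\le t\le\min(uv,p-1)$.

\medskip\noindent\emph{Step 1: a determinant.} Let $b_i=1/a_i$,
$(e)_j=e(e-1)\cdots(e-j+1)$, and
\[
P(e_1,\dots,e_v)=\det\big[\,b_i^{\,j}\,(e_i)_j\,\big]_{1\le i\le v,\ 0\le j<v}.
\]
Call an integer point $e$ \emph{admissible} if $0\le e_i\le m-1$ for all $i$
and $\sum e_i=t+\binom v2$. For such $e$, the coefficient of $x^e$ in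
$(\sum a_ix_i)^tV_v$ is
\[
\sum_\sigma\operatorname{sgn}(\sigma)\,t!\prod_i\frac{a_i^{e_i-\sigma(i)}}{(e_i-\sigma(i))!}
=t!\prod_i\frac{a_i^{e_i}}{e_i!}\cdot P(e),
\]
because $1/(e-j)!=(e)_j/e!$, and terms with some $e_i<\sigma(i)$ are $0$ on
both sides. As $m\le p$ and $t\le p-1$, Lemma~\ref{lem:good}(c) shows that
\emph{$t$ is good if $P(e)\ne0$ at some admissible point}. The polynomial $P$
has degree at most $\binom v2$, and its component of that degree is
$\det[(b_ie_i)^j]=V_v(b_1e_1,\dots,b_ve_v)$.

\medskip\noindent\emph{Step 2: a grid of admissible points.} The admissible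
points lie in a hyperplane and do not form a product set. To find one among
them, we group the coordinates in pairs, fix the sum $c_s$ of each pair, and
put $e_{2s-1}=y_s$, $e_{2s}=c_s-y_s$. The number of integers $y$ with
$0\le y\le m-1$ and $0\le c-y\le m-1$ is $\min(c,2m-2-c)+1$ for
$0\le c\le 2m-2$, and these integers are distinct in $F$ since $m\le p$. So
\begin{equation}\label{eq:grid}
d\le c_s\le 2m-2-d\quad\Longrightarrow\quad y_s\text{ has at least $d+1$ allowed values.}
\end{equation}
The top component of the restricted polynomial is obtained from $V_v(be)$ by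
putting $e_{2s}=-e_{2s-1}$. A pair with coefficients $b,b'$ contributes the
factor $(b+b')y_s$, so opposite elements must not be paired.

\medskip\noindent\emph{Step 3: the pairing.} Number the $a_i$ as follows.
First come $h_1=(v-\omega)/2$ pairs of equal elements; what remains is one
copy of each of the $\omega$ values of odd multiplicity. We group these into
pairs $(a,a')$ with $a+a'\ne0$, leaving one element at the end if $\omega$ is
odd. This is possible unless $\omega=2$ and the two values are opposite. For
$\omega\le1$ there is nothing to do. For $\omega=3$ at most one of the three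
pairs is opposite. For even $\omega\ge4$ start with any pairing; if a pair is
$(c,-c)$ and $(d,d')$ is another pair, replace them by $(c,d)$ and $(-c,d')$.
As $d\ne-c$ and $d'\ne c$, neither new pair is opposite, so the number of
opposite pairs drops. For odd $\omega\ge5$ set one element aside and use the
even case. The excluded situation, the \emph{opposite case}, is treated in
Step 6; in Steps 4 and 5 we assume that the pairing exists.

\medskip\noindent\emph{Step 4: the top component.} Let $h=\lfloor v/2\rfloor$
and let $\Pi(y_1,\dots,y_h)$ be obtained from $V_v(be)$ by the substitution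
$e_{2s-1}=y_s$, $e_{2s}=-y_s$, and $e_v=0$ if $v$ is odd. We claim that $\Pi$
has a nonzero coefficient at $\prod y_s^{d_s}$, where
\[
d_s=v+\omega-1\quad(s\le h_1),\qquad d_{h_1+l}=2\omega-4l+1\quad(1\le l\le\lfloor\omega/2\rfloor).
\]
For $s\le h_1$ the $s$-th pair gives the arguments $\pm\varphi_s$ of $V_v$,
with $\varphi_s=b_{2s}y_s$. Let $\psi_1,\dots,\psi_\omega$ be the other
arguments; they do not involve $y_1,\dots,y_{h_1}$. Collecting the
differences, we get
\[
\Pi=\pm\prod_s2\varphi_s\,\prod_{s<s'}(\varphi_s^2-\varphi_{s'}^2)^2\,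
\prod_{s,i}(\varphi_s^2-\psi_i^2)\cdot V_\omega(\psi).
\]
The part of maximal total degree in $y_1,\dots,y_{h_1}$ arises by replacing
the third product with $\prod_s\varphi_s^{2\omega}$. For the second product,
write $g_s=\varphi_s^2$. In
\[
\prod_{s<s'}(g_s-g_{s'})^2=\sum_{\sigma,\sigma'}\operatorname{sgn}(\sigma)\operatorname{sgn}(\sigma')\prod_sg_s^{\sigma(s)+\sigma'(s)}
\]
the monomial $\prod g_s^{h_1-1}$ forces $\sigma'=h_1-1-\sigma$, so
\begin{equation}\label{eq:square}
\text{the coefficient of }\textstyle\prod_s g_s^{h_1-1}\text{ in }\prod_{s<s'}(g_s-g_{s'})^2\text{ is }(-1)^{\binom{h_1}2}h_1!\,.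
\end{equation}
Since $1+2(h_1-1)+2\omega=v+\omega-1$, the coefficient of
$\prod_{s\le h_1}y_s^{v+\omega-1}$ in $\Pi$ is
$\pm2^{h_1}h_1!\prod b_{2s}^{v+\omega-1}\cdot V_\omega(\psi)$, and the constant
is nonzero because $p$ is odd and $h_1\le v<p$.

In $V_\omega(\psi)$ let the first pair of arguments be $(\beta y,-\beta'y)$
with $y=y_{h_1+1}$, $\beta=1/a$, $\beta'=1/a'$, and let $\psi'$ run over the
other $\omega-2$ arguments. Then
\[
V_\omega(\psi)=\pm(\beta+\beta')\,y\prod_{\psi'}(\beta y-\psi')(\beta'y+\psi')\cdot V_{\omega-2}(\psi').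
\]
The highest power of $y$ is $y^{2\omega-3}$, with coefficient
$\pm(\beta+\beta')(\beta\beta')^{\omega-2}V_{\omega-2}(\psi')$, and
$\beta+\beta'=(a+a')/(aa')\ne0$. Repeating this with
$V_{\omega-2},V_{\omega-4},\dots$ until $V_1=1$ or $V_0=1$ gives the exponents
$2\omega-3,2\omega-7,\dots$. This proves the claim. As $\Pi$ is homogeneous
of degree $\binom v2$, we have $\sum d_s=\binom v2$.

\medskip\noindent\emph{Step 5: conclusion when the pairing exists.} The
hypothesis $\omega\le u$ enters here: it gives $v+\omega-1\le m-1$, and with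
$\omega\le v$ also $2\omega-3\le m-1$. So all $d_s\le m-1$, and the intervals
$[d_s,2m-2-d_s]$ are nonempty. Integers $c_s$ in these intervals, together
with an integer $c_0\in[0,m-1]$ if $v$ is odd, can have any total between
$\binom v2$ and $v(m-1)-\binom v2=uv+\binom v2$. Choose them with total
$t+\binom v2$, and put $e_{2s-1}=y_s$, $e_{2s}=c_s-y_s$, and $e_v=c_0$ if $v$
is odd. The restriction of $P$ has degree at most $\binom v2=\sum d_s$, and
its component of that degree is $\Pi$. By \eqref{eq:grid} and
Theorem~\ref{thm:CN}, $P(e)\ne0$ at some admissible point.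

\medskip\noindent\emph{Step 6: the opposite case.} Now $\omega=2$, the values
of odd multiplicity are $\alpha$ and $-\alpha$, $v=2h_1+2$, and $h_1\ge1$
because $v=2$ was excluded.

Let $u=2$. All multiplicities are at most $2$, so $\pm\alpha$ occur once and
some $z\ne0$ occurs twice. Subtract $z$ from all elements. Then $0$ again has
multiplicity $2$, and the nonzero values of odd multiplicity are $\alpha-z$
and $-\alpha-z$, with sum $-2z\ne0$. Steps 1--5 apply to the translate, which
has the same $u$, $v$ and $\omega$.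

Let $u\ge3$. The last pair would contribute the factor $0$ to $\Pi$, so we
freeze it and look one degree lower. Fix integers $e_{v-1},e_v\in[0,m-1]$,
belonging to $\alpha$ and $-\alpha$, with sum $c$, and put $e_{2s-1}=y_s$,
$e_{2s}=c_s-y_s$ for $s\le h_1$. Expand $P$ by Laplace's rule along the first
$v-2$ rows: $P=\sum_C\pm M_CM'_C$, where $C$ runs over the $(v-2)$-subsets of
the columns $0,\dots,v-1$, $M_C$ is the minor on the first $v-2$ rows and the
columns $C$, and the complementary minor $M'_C$ is a constant. The degree of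
$M_C$ is at most $\sum_{j\in C}j$. So the restricted $P$ has degree at most
$2+3+\cdots+(v-1)=h_1(v+1)$, and terms of this degree come only from
$C=\{2,\dots,v-1\}$. For this $C$ the component of $M_C$ of degree $h_1(v+1)$
is the determinant $\det[(b_ie_i)^j]_{i\le v-2,\ 2\le j\le v-1}$ at
$e_{2s-1}=y_s$, $e_{2s}=-y_s$, that is,
\[
\pm\prod_s\varphi_s^4\,\prod_s2\varphi_s\,\prod_{s<s'}(\varphi_s^2-\varphi_{s'}^2)^2 .
\]
Since $4+1+2(h_1-1)=v+1$, \eqref{eq:square} shows that its coefficient at
$\prod y_s^{v+1}$ is $\pm2^{h_1}h_1!\prod b_{2s}^{v+1}\ne0$. The complementary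
minor is
\[
\det\begin{bmatrix}1&e_{v-1}/\alpha\\1&-e_v/\alpha\end{bmatrix}=-\frac c\alpha .
\]
By \eqref{eq:grid} with $d=v+1$ and Theorem~\ref{thm:CN}, $P$ is nonzero at an
admissible point if we can choose integers with
\[
p\nmid c,\qquad0\le c\le2m-2,\qquad v+1\le c_s\le2m-v-3,\qquad
c+\sum c_s=t+h_1(v+1)+1,
\]
where we used $\binom v2=h_1(v+1)+1$. Each interval $[v+1,2m-v-3]$ has length
$2u-4$, so suitable $c_s$ exist exactly when
$t+1-(v-2)(u-2)\le c\le t+1$. Take $c=\max(1,\,t+1-(v-2)(u-2))$. From
$t\le uv$ we get $t+1-(v-2)(u-2)\le2u+2v-3=2m-3$. Finally, either $c=1$, or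
$1\le c\le t-1\le p-2$ because $(v-2)(u-2)\ge2$. So $p\nmid c$. (For $v=2$
there is no such freedom: $c=t+1$ is forced, and this is the exception.)
\end{proof}

\section{Many values of odd multiplicity}\label{sec:many}

If $\omega\ge u+1$, the exponents $d_s=v+\omega-1$ no longer fit into the box,
but $\mathbf a$ has at least $u+1$ distinct nonzero values and we can use
windows. The following holds throughout this section.

\medskip\noindent\textbf{Standing assumptions.} $p$ is an odd prime;
$\mathbf a$ consists of $0^{[u]}$ and $v\ge1$ nonzero elements; $u\ge2$ is the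
largest multiplicity; $m=u+v\le p$; and statement (A) of
Theorem~\ref{thm:core} holds for all multisets of size less than $m$.

\medskip
Thus Lemma~\ref{lem:window} applies to every decomposition
$\mathbf a=S\sqcup R$ with $S$ nonconstant and any $\gamma\le K(R)$. We say
that an integer $t\ge0$ is \emph{covered} if $t$ is good for $\mathbf a$ or
$t\ge p$. The goal is to cover $[0,uv]$. If $[0,\beta]$ is covered and a
window $[\alpha',\beta']$ has $\alpha'\le\beta+1$, then $[0,\beta']$ is
covered.

\subsection{Chains}

We let $S$ grow one element at a time. It contains $w$ of the zeros and a set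
$X$ of values that stay single in $S$; the other $u-w$ zeros remain in $R$ and
keep $K(R)$ large.

\begin{lemma}[Chain lemma]\label{lem:chain}
Let $1\le w\le u-1$. Let $X$ be a set of $x\ge1$ nonzero values of
$\mathbf a$, and let $Y$ be the multiset of the $y=v-x$ nonzero elements that
remain after one copy of each value of $X$ is removed. Let
$\emptyset=Z_0\subset Z_1\subset\dots\subset Z_z\subset Y$ with $|Z_i|=i$ and
no value in $X$. Put $\varphi_i=N(Z_i)$, $\Delta_i=\varphi_{i+1}-\varphi_i$,
$j=u+1-x$, and
\begin{equation}\label{eq:H}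
H=w(2z-y-j)+\varphi_z-jz+\frac{j(j-1)}2+\Big(wu-\frac{u(u+1)}2\Big).
\end{equation}
Suppose that
\begin{itemize}
\item[(C1)] $w+\Delta_i\le(u-w)(y-i)+1$ for $0\le i<z$, and
\item[(C2)] $H\ge0$.
\end{itemize}
Then all $t\le\min(uv,p-1)$ are good for $\mathbf a$.
\end{lemma}

\begin{proof}
Let $S_i=\{0^{[w]}\}\sqcup Z_i\sqcup X$ and let $R_i$ be the rest of
$\mathbf a$. Then $|S_i|=w+i+x\le m-1\le p-1$, the values in $X$ have
multiplicity one in $S_i$, and $N(S_i)=w(i+x)+\varphi_i+ix+\binom x2$, so
\[
\Phi_i:=N(S_i)-|S_i|+x=wi+\varphi_i+(w+i)(x-1)+\binom x2 .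
\]
The rest $R_i$ has $u-w\ge1$ zeros and $y-i$ nonzero elements, so
$K(R_i)\ge(u-w)(y-i)$ by \eqref{eq:K}. Lemma~\ref{lem:window}(b) covers the
window $[\Phi_i-(x-1),\ \Phi_i+(u-w)(y-i)]$, and
Corollary~\ref{cor:distinct}(b) covers $[0,\Phi_0]$. Since
$\Phi_{i+1}-(x-1)=\Phi_i+w+\Delta_i$, condition (C1) says that there is no gap
between consecutive windows. So $[0,\Phi_z+(u-w)(y-z)]$ is covered, and it
remains to see that $\Phi_z+(u-w)(y-z)-uv=H$. With $x-1=u-j$ and $v=x+y$ the
left side is
\[
\varphi_z+\big[wz+(w+z)(u-j)+(u-w)(y-z)-uy\big]+\Big[\binom x2-ux\Big].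
\]
The first bracket equals $w(2z-y-j)-jz+wu$, and the second is
$(u+1-j)\big(\frac{u-j}2-u\big)=-\frac{(u+1-j)(u+j)}2=\frac{j(j-1)}2-\frac{u(u+1)}2$.
\end{proof}

Always $\Delta_i\le i$. A large $w$ helps (C2) through the last bracket of
\eqref{eq:H} and hurts (C1). The \emph{standard choice} balances the two:
$w=\frac{u+1}2$ for odd $u$, where the last bracket of \eqref{eq:H} is $0$,
and $w=\frac u2$ for even $u$, where it is $-\frac u2$. In both cases
$1\le w\le u-1$, and (C1) reads
\begin{equation}\label{eq:C1}
\Delta_i\le\tfrac{u-1}2\,(y-i-1)\quad(u\text{ odd}),\qquad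
\Delta_i\le\tfrac u2\,(y-i-1)+1\quad(u\text{ even}).
\end{equation}
By \eqref{eq:H}, the chain should run a little beyond half of $Y$. The
simplest case is $j=0$.

\begin{lemma}\label{lem:half}
Let $X$ and $Y$ be as in Lemma~\ref{lem:chain} with $x=u+1$ and $y\ge1$, and
let $y_0$ be the number of elements of $Y$ with value not in $X$. If
$y_0\ge\lfloor y/2\rfloor+1$ ($u$ even) or $y_0\ge\lceil y/2\rceil$ ($u$ odd),
then all $t\le\min(uv,p-1)$ are good for $\mathbf a$.
\end{lemma}

\begin{proof}
Take the standard $w$ and any chain of length $z=\lfloor y/2\rfloor+1$ for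
even $u$, $z=\lceil y/2\rceil$ for odd $u$. Then
$H=\frac u2(2z-y-1)+\varphi_z\ge0$ and $H=w(2z-y)+\varphi_z\ge0$,
respectively. For \eqref{eq:C1} use $\Delta_i\le i$; the right sides decrease
in $i$, so it suffices to check $i=z-1$. For even $u$,
$\lfloor y/2\rfloor\le\lceil y/2\rceil\le\frac u2(\lceil y/2\rceil-1)+1$. For
odd $u$, $\lceil y/2\rceil-1\le\lfloor y/2\rfloor\le\frac{u-1}2\lfloor y/2\rfloor$.
\end{proof}

\subsection{Covering $[0,uv]$}

\begin{proposition}\label{prop:many}
Under the standing assumptions, suppose that the number $\omega$ of nonzero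
values of odd multiplicity is at least $u+1$. Then all $t\le\min(uv,p-1)$ are
good for $\mathbf a$.
\end{proposition}

\begin{proof}
Let $D$ be the set of nonzero values of multiplicity one, $s=|D|$. The other
nonzero values are called \emph{repeated}; let
$M_1,\dots,M_\lambda\in[2,u]$ be their multiplicities. The ideal $X$ for
Lemma~\ref{lem:half} consists of $u+1$ values from $D$. The cases below
measure how far $\mathbf a$ is from allowing this.

\medskip\noindent\emph{Case 1: $s\ge u+1$.} Let $X\subset D$ with $x=u+1$. If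
$y\ge1$, Lemma~\ref{lem:half} applies with $y_0=y$. If $y=0$, then $v=u+1$ and
$m=2u+1$, and we use Corollary~\ref{cor:distinct}(b). For $m\le p-1$ take
$w=u$; the bound $u^2+\frac{u(u+1)}2$ is at least $u^2+u=uv$. For $m=p$ take
$w=u-1$; the bound $u(u-1)+\frac{u(u+1)}2$ is at least $2u=p-1$ as $u\ge2$.

\medskip\noindent\emph{Case 2: $\lambda\ge u+1$.} Then $v\ge2u+2$, and
equality would force all nonzero multiplicities to be $2$, against
$\omega\ge1$; so $v\ge2u+3$. Choose $u+1$ repeated values. Let $Z_i$,
$2\le i\le2u+2$, consist of the first $i$ elements of the list that contains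
one copy of each chosen value followed by a second copy of each, and let
$\varphi_i=N(Z_i)$. The rest of $\mathbf a$ has $u$ zeros and $v-i$ nonzero
elements, so Lemma~\ref{lem:window}(a) covers
$[\varphi_i,\varphi_i+u(v-i)]$. The first window starts at $\varphi_2=1$. The
increment $\varphi_{i+1}-\varphi_i$ is $i$ for $i\le u$ and $i-1$ for
$u+1\le i\le2u+1$; it is at most $2u\le u(v-i)$, so there are no gaps. The
last window ends at $4\binom{u+1}2+u(v-2u-2)=uv$.

\medskip
From now on $s\le u$ and $\lambda\le u$. Put $j=u+1-s\ge1$, the number of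
single values that are missing, and let $\mu=\omega-s$ be the number of
repeated values of odd multiplicity. Then
\begin{equation}\label{eq:chainineq}
u\ge\lambda\ge\mu\ge j\ge1 .
\end{equation}
An odd $M_i$ is at least $3$, so $u\ge3$; also $s=u+1-j\ge1$.

\medskip\noindent\emph{Case 3: $\lambda\ge2j$.} Let $X$ consist of $D$ and the
$j$ repeated values of smallest multiplicity, so $x=u+1$. Let $E$ be the sum
of $M_i-1$ over these $j$ values. Then $y_0$ is the sum of the multiplicities
of the other $\lambda-j\ge j$ repeated values, so $y_0\ge E+j\ge E+1$ and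
$y=y_0+E\le2y_0-1$. Hence $\lceil y/2\rceil\le\lfloor y/2\rfloor+1\le y_0$, and
Lemma~\ref{lem:half} applies.

\medskip
In the remaining cases $\lambda\le2j-1$. In Cases 4 and 5 we apply the chain
lemma with $X=D$, so that $Y$ consists of all copies of the repeated values
and $j$ has the same meaning as in \eqref{eq:H}.

\medskip\noindent\emph{Case 4: $\lambda\le2j-1$, $j=1$.} Then
$\lambda=\mu=1$: there is one repeated value, of odd multiplicity
$y=M\in[3,u]$. All $\varphi_i$ and $\Delta_i$ vanish, so for the standard $w$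
condition \eqref{eq:C1} holds whenever $z\le M$, and
$H=w(2z-M-1)-z-[u\text{ even}]\frac u2$.
\begin{itemize}
\item $u$ odd: $z=\frac{M+3}2\le M$ gives $H=u+1-\frac{M+3}2\ge\frac{u-1}2\ge0$.
\item $u$ even, $M\le u-3$: $z=\frac{M+3}2$ gives $H=\frac{u-M-3}2\ge0$.
\item $u$ even, $M=u-1\ge5$: $z=\frac{M+5}2\le M$ gives
$H=2u-\frac{u+4}2-\frac u2=u-2\ge0$.
\item $u=4$, $M=3$: take instead $w=3$, $z=2$. Then \eqref{eq:H} gives
$H=0-2+(12-10)=0$, and (C1) reads $3\le(3-i)+1$ for $i=0,1$.
\end{itemize}

\medskip\noindent\emph{Case 5: $\lambda\le2j-1$, $j\ge2$, $u\ge4$.} Take the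
standard $w$. Let $z_+=\sum\lceil M_i/2\rceil$ and
$z_-=\sum\lfloor M_i/2\rfloor$, so that $z_++z_-=y$ and $z_+-z_-=\mu$. As
$z_-\ge\lambda\ge\mu$, we have $z_+\le2z_-$. The chain first builds, in any
order, the multiset $Z_{z_+}$ with $\lceil M_i/2\rceil$ copies of the $i$-th
repeated value, and then adds one more copy of a value of odd multiplicity.
So $z=z_++1\le y$.

Condition (C1). The coefficient of $y-i-1$ in \eqref{eq:C1} is at least $2$,
since $u\ge5$ if $u$ is odd. For $i<z_+$ we have $\Delta_i<z_+\le2z_-$ and
$y-i-1\ge z_-$. For $i=z_+$ the added value already occurs at least twice, so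
$\Delta_i\le z_+-2\le2(z_--1)$, and $y-i-1=z_--1$.

Condition (C2). We compare $Z_z$ with the sub-multiset
$Z^\circ\subset Z_{z_+}$ that has two copies of each repeated value of odd
multiplicity and one copy of each of the others. Write
$|Z^\circ|=\lambda+\mu=j+d$; then $d\ge j\ge2$ by \eqref{eq:chainineq}, and
$N(Z^\circ)=\binom{j+d}2-\mu$. If $Z\supset Z^\circ$, every value differs from
at least $j+d-2$ elements of $Z$, so adding an element to $Z$ raises
$N(Z)-j|Z|$ by at least $d-2\ge0$. At least one element is added on the way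
from $Z^\circ$ to $Z_z$, so
\[
\varphi_z-jz+\binom j2\ge\binom{j+d}2-j(j+d)+\binom j2-\mu+d-2=\binom d2-j-\mu+d-2,
\]
where we used $\binom{j+d}2=\binom j2+\binom d2+jd$. Further,
$2z-y-j=\mu-j+2$ and $w(\mu-j)\ge\mu-j$. Altogether
\[
H\ge\binom{d+1}2-2(j+1)+\begin{cases}u+1,&u\text{ odd},\\ u/2,&u\text{ even}.\end{cases}
\]
If $d\ge j+1$, then $\binom{d+1}2-2(j+1)\ge\frac{(j+1)(j-2)}2\ge0$. If $d=j$,
this quantity is $\frac{(j+1)(j-4)}2$, which equals $-3$ for $j=2$, equals
$-2$ for $j=3$, and is nonnegative for $j\ge4$. So $H\ge0$ unless $u=4$ and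
$d=j=2$. In that case $\lambda=\mu=2$, $M_1=M_2=3$ and $s=3$; we treat it with
the next case.

\medskip\noindent\emph{Case 6: five small multisets.} What remains of the
range $\lambda\le2j-1$, $j\ge2$ is the multiset just found and the case $u=3$.
For $u=3$ the repeated values have multiplicity $2$ or $3$, and
$3\ge\lambda\ge\mu\ge j\ge2$, $s=4-j$. So either $j=2$, $s=2$,
$(\lambda,\mu)\in\{(2,2),(3,2),(3,3)\}$, or $j=3$, $s=1$, $\lambda=\mu=3$. In
all five multisets there are repeated values $c_1,c_2$ of multiplicity $3$,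
possibly a third repeated value $c_3$, and $p\ge m\ge11$.

Let $l\in\{5,6\}$ be the number of distinct values of $\mathbf a$, including
$0$. Let $S_1$ consist of one copy of each value, $S_2=S_1\sqcup\{0,c_1\}$,
$S_3=S_1\sqcup\{0,c_1,c_2\}$, and let $R_i$ be the complement of $S_i$ in
$\mathbf a$. Then $N(S_1)=\binom l2$, $N(S_2)=\binom{l+2}2-2$ and
$N(S_3)=\binom{l+3}2-3$. Corollary~\ref{cor:distinct}(a) covers $[0,N(S_1)]$,
and Lemma~\ref{lem:window}(a) covers the windows $[N(S_i),N(S_i)+\gamma_i]$ in
the table, where $\mathbf a$ and $R_i$ are described by the multiplicities of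
$0,c_1,c_2$ and $c_3$. We take $\gamma_i=K(R_i)$, except in the starred entry,
where $\gamma=N(R_2)=5$ is good by Corollary~\ref{cor:N}.
\begin{center}
\begin{tabular}{cccc|ccccc}
$\mathbf a$ & $s$ & $l$ & $uv$ & $i$ & $N(S_i)$ & $R_i$ & $\gamma_i$ & window\\
\hline
$(3,3,3)$ & 2 & 5 & 24 & 1 & 10 & $(2,2,2)$ & 8 & $[10,18]$\\
 & & & & 2 & 19 & $(1,1,2)$ & $5^*$ & $[19,24]$\\
\hline
$(3,3,3,2)$ & 2 & 6 & 30 & 1 & 15 & $(2,2,2,1)$ & 10 & $[15,25]$\\
 & & & & 2 & 26 & $(1,1,2,1)$ & 6 & $[26,32]$\\
\hline
$(3,3,3,3)$ & 1 & 5 & 30 & 1 & 10 & $(2,2,2,2)$ & 12 & $[10,22]$\\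
 & & & & 2 & 19 & $(1,1,2,2)$ & 8 & $[19,27]$\\
 & & & & 3 & 25 & $(1,1,1,2)$ & 6 & $[25,31]$\\
\hline
$(3,3,3,3)$ & 2 & 6 & 33 & 1 & 15 & $(2,2,2,2)$ & 12 & $[15,27]$\\
 & & & & 2 & 26 & $(1,1,2,2)$ & 8 & $[26,34]$\\
\hline
$(4,3,3)$ & 3 & 6 & 36 & 1 & 15 & $(3,2,2)$ & 12 & $[15,27]$\\
 & & & & 2 & 26 & $(2,1,2)$ & 6 & $[26,32]$\\
 & & & & 3 & 33 & $(2,1,1)$ & 4 & $[33,37]$
\end{tabular}
\end{center}
In each block the windows leave no gap and reach $uv$.
\end{proof}

\section{Proof of Theorem~\ref{thm:core}}\label{sec:core}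

Let $m=|\mathbf a|$.

\medskip\noindent\emph{The range $m\le p$.} We use induction on $m$. Translate
so that $0$ has the largest multiplicity $u$; then $v=m-u\ge1$ and
$K(\mathbf a)=uv$. Let $\omega$ be the number of nonzero values of odd
multiplicity.

Let $u=1$, so all elements are distinct and $K(\mathbf a)=m-1$. If
$m\le p-1$, Corollary~\ref{cor:distinct}(a) suffices since
$\binom m2\ge m-1$. If $m=p\ge5$, apply it to $p-1$ of the elements, using
$\binom{p-1}2\ge p-1$. Let $m=p=3$. Statement (A) concerns only $t\le1$, and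
$1$ is good. For $t=2$ we use Lemma~\ref{lem:taylor} with $N=3$, $\kappa=1$.
The coefficient of $\eta_1$ in $G_1$ is
\[
G_0\Big(\frac1{a_1-a_2}+\frac1{a_1-a_3}\Big)=G_0\,\frac{2a_1-a_2-a_3}{(a_1-a_2)(a_1-a_3)},
\]
and in characteristic $3$ the numerator is $-(a_1+a_2+a_3)$. If this is
nonzero, $2$ is good. Otherwise, writing $a_2=a_1+b$ we get
$a_3=-2a_1-b=a_1-b$, and $\mathbf a$ is exceptional.

Let $u\ge2$. If $\omega\le u$, apply Proposition~\ref{prop:few}; its exception
$\{0^{[m-2]},a_1,-a_1\}$ is exceptional, and (A) holds for it. If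
$\omega\ge u+1$, the induction hypothesis provides the standing assumptions of
Section~\ref{sec:many}, and Proposition~\ref{prop:many} applies.

\medskip\noindent\emph{The range $m\ge p+1$.} It suffices to find a
nonconstant, non-exceptional sub-multiset $S$ of size $p$. Indeed, then
$K(S)\ge p-1$, so $p-1$ is good for $S$ by the range already treated, hence
good for $\mathbf a$; this gives (A) and (B).

Take a nonconstant sub-multiset $\mathbf b$ of size $p+1\ge4$. An exceptional
multiset of size $p$ has exactly three distinct values, one of them of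
multiplicity $p-2$. If $\mathbf b$ has two values, delete one copy of a value
that occurs at least twice. If $\mathbf b$ has at least three values, deleting
any element leaves a nonconstant multiset, and we are done unless the result
is exceptional. So let $\mathbf b=\{c+b,c-b,c^{[p-2]},d\}$ with $b\ne0$, and
choose $S$ as follows.
\begin{itemize}
\item If $d=c$, take $\{c+b,c^{[p-1]}\}$, which has two values.
\item If $d\ne c$ and $p\ge5$, take $\{c+b,c-b,d,c^{[p-3]}\}$. Here $c$ has
multiplicity $p-3$ and the other values at most $2<p-2$, so no value has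
multiplicity $p-2$.
\item If $p=3$ and $d=c\pm b$, take $\{d,d,c\}$, which has two values.
\item If $p=3$ and $d\notin\{c,c+b,c-b\}$, take $\{c+b,c-b,d\}$. Its sum
$2c+d=d-c$ is nonzero, while an exceptional multiset $\{c'+b',c'-b',c'\}$ has
sum $3c'=0$.
\end{itemize}
This completes the proof of Theorem~\ref{thm:core}. \qed

\section{Proof of the inequality \eqref{eq:main}}\label{sec:final}

By Lemma~\ref{lem:values} it suffices to show that
$(\sum a_ix_i^k)^t\notin I_m$ for $t=\min(p-\varepsilon-1,T)$. For $T=0$ this
says $1\notin I_m$; so let $T\ge1$, which implies $m>n$. We use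
Lemma~\ref{lem:red}. Put $u_\rho=m_\rho-n_\rho$ and $T_\rho=n_\rho u_\rho$, so
that $T=\sum T_\rho$, and call the class $\rho$ \emph{active} if
$T_\rho\ge1$. For every splitting, $\mathbf a_\rho$ has $u_\rho$ zeros and
$n_\rho$ nonzero elements. Hence $N(\mathbf a_\rho)\ge T_\rho$ and, by
\eqref{eq:K}, $K(\mathbf a_\rho)\ge T_\rho$; for active $\rho$ the multiset
$\mathbf a_\rho$ is nonconstant. We must find good exponents $t_\rho$ with sum
$t$. Inactive classes get $t_\rho=0$, and the splitting is arbitrary except in
the very last case.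

\medskip\noindent\emph{$p=\infty$.} By Corollary~\ref{cor:N},
$N(\mathbf a_\rho)$ is good, hence so is $t_\rho=T_\rho$.

\medskip\noindent\emph{$p=2$.} Here $\varepsilon=0$ and $t=1$. Take $t_\rho=1$
for one active class and $0$ for the others.

\medskip\noindent\emph{$p$ odd, $k=1$.} There is one class, with
$\mathbf a_0=\{a_1,\dots,a_n,0^{[m-n]}\}$ and $t\le T\le K(\mathbf a_0)$. If
$t\le p-2$, use part (A) of Theorem~\ref{thm:core}. If $t=p-1$, then
$\varepsilon=0$ and part (B) applies.

\medskip\noindent\emph{$p$ odd, $k\ge2$.} Now $\varepsilon=0$, so we have to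
reach $p-1$ although single classes might be exceptional. If $T\le p-2$, take
$t_\rho=T_\rho$ and use (A). Let $T\ge p-1$, so $t=p-1$.

Suppose that at least two classes are active. Then
$\sum_\rho\min(T_\rho,p-2)\ge p-1$: the sum is $T$ if all $T_\rho\le p-2$, and
otherwise at least $(p-2)+1$. So there are $t_\rho\le\min(T_\rho,p-2)$ with
sum $p-1$, and (A) suffices.

Suppose that only $\rho$ is active. Then $K(\mathbf a_\rho)\ge T_\rho=T\ge p-1$,
and by (B) it suffices to make $\mathbf a_\rho$ non-exceptional. If
$n_\rho=1$, then $\mathbf a_\rho$ has two values and we are done. Let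
$n_\rho\ge2$. From $n_\rho=q+[\rho<r]$ we get $q\ge1$, so every class has
$n_{\rho'}\ge1$, and therefore $u_{\rho'}=0$ for $\rho'\ne\rho$. Thus all
integers in $[n,m)$ lie in the class $\rho$. Consecutive integers lie in
different classes as $k\ge2$, so $m=n+1$, $\rho=r$, $u_\rho=1$ and
$n_\rho=q=T\ge p-1$. If $q\ge p$, then $\mathbf a_\rho$ has more than $p$
elements and is not exceptional.

Let $q=p-1$. Then $\mathbf a_\rho=\{0\}\sqcup Q$, where we may choose any
sub-multiset $Q$ of size $q$ of $\{a_1,\dots,a_n\}$, and $n\ge kq\ge2q$. If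
$\{0\}\sqcup Q=\{c+b,c-b,c^{[p-2]}\}$, then either $0=c\pm b$ and
$Q=\{2c,c^{[q-1]}\}$ with $c\ne0$, or $c=0$, $p-2=1$ and $Q=\{b,-b\}$, which
is of the same form because $2=-1$ in characteristic $3$. We choose $Q$ not of
this form.
\begin{itemize}
\item $q=2$, $p=3$. We need two elements with nonzero sum. Among three
elements $a_1,a_2,a_3$, if $a_1+a_2=a_1+a_3=0$, then $a_2=a_3$ and
$a_2+a_3=2a_2\ne0$.
\item $q\ge4$. Suppose that a first choice is $\{2c,c^{[q-1]}\}$; at least $q$
elements remain. If one of them equals $c$, take $Q=\{c^{[q]}\}$. Otherwise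
take $Q=\{2c,d,c^{[q-2]}\}$ with a remaining $d\ne c$; here $c$ has
multiplicity $q-2$ and the other values at most $2<q-1$, so no value has
multiplicity $q-1$.
\end{itemize}
With this choice (B) applies. This proves \eqref{eq:main}; with
Section~\ref{sec:T}, Theorems~\ref{thm:main} and \ref{thm:conj} follow. \qed

\begin{thebibliography}{9}

\bibitem{Alon}
Alon, Combin. Probab. Comput. 8 (1999).

\bibitem{Sun08}
Z. W. Sun, Finite Fields Appl. 14 (2008).

\bibitem{Talk}
\emph{Introduction to Combinatorial Number Theory (V)},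
\texttt{http://maths.nju.edu.cn/\~{}zwsun/CNT-talk5.pdf}.

\end{thebibliography}
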